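\title{Maximal orthogonal families of different cardinalities in an orthomodular space}

\begin{abstract}
In a Hilbert space any two maximal orthogonal families have the same cardinality. We show that this fails for orthomodular spaces: for every uncountable cardinal $\kappa$ and every commutative field $F$ there is an orthomodular space over an extension field of $F$ whose maximal orthogonal families have exactly the cardinalities $\rho$ with $\aleph_0\le\rho\le\kappa$. The space is built in a forcing extension in which $\kappa$ is countable and is brought back by passing to invariant names, so the result is a theorem of ZFC. We also show that in every infinite dimensional orthomodular space these cardinalities form an interval of infinite cardinals, which begins at the least cardinality of a total subset.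
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $k$ be a division ring with an involution $\alpha\mapsto\alpha^*$, and let $E$ be a left vector space over $k$ with a hermitian form $\Phi:E\times E\to k$. Thus $\Phi$ is additive in each variable, $\Phi(\alpha x,\beta y)=\alpha\,\Phi(x,y)\,\beta^*$, and $\Phi(y,x)=\Phi(x,y)^*$. Write $x\perp y$ if $\Phi(x,y)=0$; this relation is symmetric. For a subset $A\subseteq E$ put
\[
A^\perp=\{y\in E:\ \Phi(x,y)=0\text{ for all }x\in A\}.
\]
This is a subspace, $A\subseteq A^{\perp\perp}$, and $A^{\perp\perp\perp}=A^\perp$. A subspace $X$ is \emph{$\perp$-closed} if $X=X^{\perp\perp}$, and $E$ is \emph{orthomodular} if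
\[
E=X\oplus X^\perp\qquad\text{for every $\perp$-closed subspace }X .
\]
In a real, complex or quaternionic Hilbert space the $\perp$-closed subspaces are the norm-closed ones, and orthomodularity is the projection theorem. The definition keeps this theorem and discards the norm. We call an orthomodular space \emph{non-classical} if it is not a Hilbert space over $\mathbf R$, $\mathbf C$ or $\mathbf H$.

An \emph{orthogonal family} is a family of nonzero, pairwise orthogonal vectors; it is \emph{maximal} if no other orthogonal family properly contains it. The following problem is posed in \cite{problems}.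

\medskip
\noindent\textbf{Problem.} \emph{In an infinite dimensional non-classical orthomodular space, do any two maximal orthogonal families have the same cardinality?}
\medskip

A positive answer would give every orthomodular space an orthogonal dimension, and the familiar cases suggest it. In finite dimension a maximal orthogonal family is a basis (see the comment after Lemma~\ref{lem:basic}). In an infinite dimensional Hilbert space, let $B$ and $C$ be maximal orthogonal families; both are infinite. By Bessel's inequality each $b\in B$ is orthogonal to all but countably many $c\in C$, and by maximality of $B$ each $c\in C$ fails to be orthogonal to some $b\in B$. Hence $|C|\le\aleph_0\cdot|B|=|B|$, and by symmetry $|B|=|C|$. This argument, however, rests on a property of sums of real numbers, which the definition of orthomodularity does not supply. It also shows what a counterexample with $|B|=\aleph_0<|C|$ must contain: a single vector that fails to be orthogonal to uncountably many members of an orthogonal family.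

The answer to the problem is no. Let $\operatorname{Spec}(E)$ be the set of cardinalities of the maximal orthogonal families of $E$, and call $A\subseteq E$ \emph{total} if $A^\perp=0$. Both of the following are theorems of ZFC.

\begin{theorem}\label{thm:main}
Let $\kappa$ be an uncountable cardinal and $F$ a commutative field. There are a commutative field $k\supseteq F$ and an infinite dimensional non-classical orthomodular space $(E,\Phi)$ over $k$, with $*=\mathrm{id}$ and $\Phi$ symmetric bilinear, that has maximal orthogonal families of cardinalities $\aleph_0$ and $\kappa$. Precisely,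
\[
\operatorname{Spec}(E)=\{\rho\text{ cardinal}:\ \aleph_0\le\rho\le\kappa\}.
\]
\end{theorem}

\begin{theorem}\label{thm:interval}
For every infinite dimensional orthomodular space $E$, the set $\operatorname{Spec}(E)$ is an interval of infinite cardinals: if $\mu\le\rho\le\lambda$ and $\mu,\lambda\in\operatorname{Spec}(E)$, then $\rho\in\operatorname{Spec}(E)$. Moreover, $\min\operatorname{Spec}(E)$ is the least cardinality of a total subset of $E$.
\end{theorem}

Theorem~\ref{thm:interval} needs only orthogonal projections and is proved in Section~\ref{sec:general}. Section~\ref{sec:descent} explains the idea behind Theorem~\ref{thm:main} on the example of $\ell^2$. Sections~\ref{sec:field} and~\ref{sec:sequences} construct an orthomodular space of sequences over a countable index set. Section~\ref{sec:names} recalls the facts on forcing that we use and studies invariant names, and Sections~\ref{sec:space} and~\ref{sec:spectrum} define the space $E$ and compute its spectrum.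

\section{Total sets and the spectrum}\label{sec:general}

\begin{lemma}\label{lem:basic}
Let $E$ be an orthomodular space.
\begin{enumerate}
\item[(a)] $E^\perp=0$.
\item[(b)] Every finite dimensional subspace is $\perp$-closed.
\item[(c)] $\Phi$ is anisotropic: $\Phi(x,x)\ne0$ for $x\ne0$.
\item[(d)] An orthogonal family is maximal if and only if it is total.
\item[(e)] If a finite set is total, then it spans $E$. In particular, if $E$ is infinite dimensional, then every total subset is infinite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The space $E$ is $\perp$-closed, so $E=E\oplus E^\perp$, which forces $E^\perp=0$.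

(b) Let $U$ be spanned by $u_1,\dots,u_n$ and let $y\in U^{\perp\perp}$. The left linear functional $\Phi(\cdot,y)$ vanishes on $U^\perp$, which is the kernel of the linear map $T:E\to k^n$, $T(x)=(\Phi(x,u_1),\dots,\Phi(x,u_n))$. So $\Phi(\cdot,y)$ factors through the image of $T$. Extend the induced functional to $k^n$, where it has the form $(\xi_i)\mapsto\sum_i\xi_i\alpha_i$. Then $\Phi(x,y)=\sum_i\Phi(x,u_i)\alpha_i=\Phi(x,\sum_i\alpha_i^*u_i)$ for all $x$, and (a) gives $y=\sum_i\alpha_i^*u_i\in U$.

(c) If $x\ne0$ and $\Phi(x,x)=0$, then $U=kx$ is $\perp$-closed by (b) and $0\ne U\subseteq U^\perp$, so the sum $U+U^\perp$ is not direct.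

(d) A nonzero $y\in B^\perp$ does not belong to $B$, by (c), and can be added to $B$. Conversely, a vector that can be added to $B$ is a nonzero element of $B^\perp$.

(e) The span $U$ of a finite total set satisfies $U^\perp=0$, and $E=U\oplus U^\perp$ by (b).
\end{proof}

By (c), the members of an orthogonal family are distinct and linearly independent: applying $\Phi(\cdot,x_j)$ to $\sum_i\alpha_ix_i=0$ gives $\alpha_j\Phi(x_j,x_j)=0$. Together with (d) and (e) this shows that in finite dimension a maximal orthogonal family is a basis. Maximal orthogonal families exist by Zorn's lemma, so $\operatorname{Spec}(E)\ne\emptyset$.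

For a $\perp$-closed subspace $W$ and $y\in E$, let $\operatorname{pr}_Wy$ be the component of $y$ in $W$ in the decomposition $E=W\oplus W^\perp$. The ordinary Gram--Schmidt process subtracts from $b_n$ an explicit combination of the earlier vectors. At an infinite stage there is no such formula, and orthomodularity supplies the projection in its place.

\begin{lemma}[Transfinite Gram--Schmidt]\label{lem:GS}
Let $E$ be orthomodular, $W\subseteq E$ a $\perp$-closed subspace, and $A\subseteq W$ a subset with $W\cap A^\perp=0$. Then $W$ contains an orthogonal family $A'$ with $|A'|\le|A|$ and $W\cap A'^\perp=0$.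
\end{lemma}

\begin{proof}
Enumerate $A$ as $(a_\xi)_{\xi<\mu}$ with $\mu=|A|$. Put $W_\xi=\{a_\eta:\eta<\xi\}^{\perp\perp}$. These subspaces are $\perp$-closed, increase with $\xi$, and lie in $W^{\perp\perp}=W$. Let $a'_\xi=a_\xi-\operatorname{pr}_{W_\xi}a_\xi$. Then $a'_\xi\in W_{\xi+1}$ and $a'_\xi\perp W_\xi$. For $\xi<\zeta$ we have $a'_\xi\in W_{\xi+1}\subseteq W_\zeta\perp a'_\zeta$, so the nonzero $a'_\xi$ form an orthogonal family $A'\subseteq W$.

Let $y\in W\cap A'^\perp$. We show $y\perp a_\xi$ by induction on $\xi$. If $y\perp a_\eta$ for all $\eta<\xi$, then $y\in\{a_\eta:\eta<\xi\}^\perp=W_\xi^\perp$, so $y$ is orthogonal to both summands of $a_\xi=\operatorname{pr}_{W_\xi}a_\xi+a'_\xi$. Hence $y\in W\cap A^\perp=0$.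
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:interval}]
By Lemma~\ref{lem:basic}(d),(e), the maximal orthogonal families are the total ones, and they are infinite.

\emph{The minimum.} Let $d$ be the least cardinality of a total set. Every maximal orthogonal family is total, so has at least $d$ members. Lemma~\ref{lem:GS} with $W=E$ turns a total set of cardinality $d$ into a total orthogonal family of cardinality at most $d$. Hence $\min\operatorname{Spec}(E)=d$.

\emph{The interval.} Let $B$ and $C$ be maximal orthogonal families with $|B|=\mu\le\rho\le\lambda=|C|$. We keep $\rho$ members of $C$ and replace all the others by at most $\mu$ vectors obtained from $B$. Split $C$ into disjoint parts $C_1,C_2$ with $|C_1|=\rho$ and put $W=C_2^{\perp\perp}$. Then $W^\perp=C_2^\perp\supseteq C_1$. If $y\in W$ is orthogonal to $\operatorname{pr}_Wb$ for all $b\in B$, then $y\perp b$ for all $b\in B$, because $b-\operatorname{pr}_Wb\in W^\perp$; so $y=0$. By Lemma~\ref{lem:GS} applied to $A=\operatorname{pr}_W[B]$, there is an orthogonal family $B'\subseteq W$ with $|B'|\le\mu$ and $W\cap B'^\perp=0$. Since $C_1\perp W$, the union $C_1\cup B'$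 is an orthogonal family, and its cardinality is $\rho$ because $\rho$ is infinite and $|B'|\le\rho$.

It remains to see that $C_1\cup B'$ is total. Let $y\perp C_1\cup B'$. The vector $y-\operatorname{pr}_Wy$ lies in $W^\perp=C_2^\perp$. It is also orthogonal to $C_1$, since both $y$ and $\operatorname{pr}_Wy\in W$ are. As $C$ is total, $y=\operatorname{pr}_Wy\in W$, and then $y\in W\cap B'^\perp=0$.
\end{proof}

\section{The idea: descent to invariant vectors}\label{sec:descent}

By Lemmas~\ref{lem:basic} and~\ref{lem:GS}, it suffices to find an orthomodular space with a total orthogonal family $(e_i)_{i<\kappa}$ and a countable total set. The natural candidate is a Keller-type space: a space of sequences $(\xi_i)_{i\in I}$ over a complete valued field, with form $\sum_i\xi_i\eta_it_i$, where the lengths $t_i$ of the unit vectors $e_i$ are independent variables. If $t_i\to0$, the vectors $b_n=(t_i^n)_{i\in I}$, $n\in\omega$, lie in the space. For a finite index set of size $m$, a vector $y$ orthogonal to $b_0,\dots,b_{m-1}$ satisfies $\sum_i(y_it_i)\,t_i^n=0$ for $n<m$, and the Vandermonde determinant gives $y=0$. We shall see that the $b_n$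 are total for infinite $I$ as well.

The obstacle is that $t_i\to0$ forces $I$ to be countable. Indeed, if the values $\gamma_i$ of the $t_i$ are distinct elements of a linearly ordered group and each set $\{l:\gamma_l\le g\}$ is finite, then $i\mapsto|\{l:\gamma_l\le\gamma_i\}|$ is an injection $I\to\omega$. So for $I=\kappa$ the construction can be carried out only in a larger universe in which $\kappa$ is countable, and the space must then be brought back. The mechanism that does this is visible in an elementary case.

\begin{example}\label{ex:ell2}
We derive the orthomodularity of the real space $\ell^2(\mathbf R)$ from that of $\ell^2(\mathbf C)$. Let $x\mapsto\bar x$ be coordinatewise conjugation, so that $\Phi(\bar x,\bar y)=\overline{\Phi(x,y)}$ and $\ell^2(\mathbf R)$ is the set of invariant vectors. Let $\perp$ denote orthogonals in $\ell^2(\mathbf C)$, let $X\subseteq\ell^2(\mathbf R)$ be a subspace that is $\perp$-closed in $\ell^2(\mathbf R)$, and let $y\in\ell^2(\mathbf R)$. Decompose $y$ in the complex space: $y=u+v$ with $u\in X^{\perp\perp}$ and $v\in X^\perp$. Conjugation fixes $X$ pointwise, so it maps $X^\perp$ onto itself,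 and hence $X^{\perp\perp}$ onto itself. Thus $y=\bar y=\bar u+\bar v$ is a decomposition of the same kind, and \emph{uniqueness} gives $\bar u=u$, $\bar v=v$. So $v$ is a real vector orthogonal to $X$. And $u$ is a real vector orthogonal to $X^\perp$, in particular to every real vector orthogonal to $X$; therefore $u\in X$.
\end{example}

The example uses only that conjugation respects the operations and the form. A descent of this kind gains nothing inside one universe, since an orthogonal family of the small space is an orthogonal family of the large one. In our proof the large space $\hat E$ lives in a generic extension $V[G]$, where all its orthogonal families are countable, while the small space $E$ lives in the ground model $V$, where $\kappa$ is uncountable. The symmetries are automorphisms of the forcing notion. They change $G$ in finitely many places, and so the first task is to build $\hat E$ in such a way that finite changes do not affect it.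

\section{A valued field insensitive to finite changes}\label{sec:field}

Let $I$ be an infinite set, $\nu:I\to\omega$ an injection, and $F$ a commutative field. We do not identify $I$ with $\omega$, because later $I=\kappa$ will be fixed while $\nu$ varies. Let $k_0=F(t_i:i\in I)$ be the rational function field and $\Gamma=\bigoplus_{i\in I}\mathbb Z\gamma_i$ the free abelian group on symbols $\gamma_i$. For $g=\sum_in_i\gamma_i$ let $\operatorname{supp}g=\{i:n_i\ne0\}$; if $g\ne0$, its \emph{top index} is the $i\in\operatorname{supp}g$ with $\nu(i)$ largest. Declare $g>0$ if the coefficient at the top index is positive. Exactly one of $g>0$, $g=0$, $-g>0$ holds. If $g,h>0$, then the one of their top indices with the larger $\nu$-value is the top index of $g+h$ and has a positive coefficient there. So $\Gamma$ is a linearly ordered group.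

Recall that a \emph{valuation} on a field $K$ with values in $\Gamma$ is a map $w:K\to\Gamma\cup\{\infty\}$ with $w(a)=\infty$ only for $a=0$, $w(ab)=w(a)+w(b)$ and $w(a+b)\ge\min(w(a),w(b))$; equality holds in the last relation when $w(a)\ne w(b)$. Large value means small element. The sets $U_g=\{a:w(a)>g\}$, $g\in\Gamma$, are additive subgroups and form a neighborhood base at $0$ of the valuation topology. They are open, and hence, as subgroups, also closed.

Give the monomial $\prod_it_i^{n_i}$ the value $\sum_in_i\gamma_i$, and let $w_\nu$ of a nonzero polynomial be the least value of a monomial occurring in it. Distinct monomials have distinct values, so the least monomial of a product is the product of the least monomials. Therefore $w_\nu$ is multiplicative on polynomials and extends to a valuation on $k_0$ by $w_\nu(a/b)=w_\nu(a)-w_\nu(b)$. Let $\tau_\nu$ be its topology.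

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(a)] For each $g\in\Gamma$ we have $\gamma_i>g$ for all but finitely many $i$. If $\nu(i)<\nu(l)$, then $n\gamma_i<\gamma_l$ for all $n\in\omega$.
\item[(b)] Let $j\mapsto i(j)$ be an injection $J\to I$, let $g_j\in\gamma_{i(j)}+2\Gamma$, and suppose that $g_j\ge g$ for all $j\in J$ and some fixed $g\in\Gamma$. Then for each $h\in\Gamma$ we have $g_j>h$ for all but finitely many $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\nu(i)$ exceeds all values of $\nu$ on $\operatorname{supp}g$, then $\gamma_i-g$ has top index $i$ with coefficient $1$. This covers all but finitely many $i$, because $\nu$ is injective. The second claim is the case of $\gamma_l-n\gamma_i$.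

(b) Let $n_0$ bound $\nu$ on $\operatorname{supp}g\cup\operatorname{supp}h$. For all but finitely many $j$ we have $\nu(i(j))>n_0$; fix such a $j$. The coefficient of $\gamma_{i(j)}$ in $g_j$ is odd, hence nonzero, so the top index $i^*$ of $g_j$ has $\nu(i^*)\ge\nu(i(j))>n_0$. Then $i^*$ is also the top index of $g_j-g$ and of $g_j-h$, with the same coefficient as in $g_j$. This coefficient is positive because $g_j-g\ge0$. Hence $g_j>h$.
\end{proof}

Part (b) says that elements of distinct classes $\gamma_i+2\Gamma$ tend to infinity as soon as they are bounded below. It will take the place of Bessel's inequality. Both hypotheses are needed, as $g_j=0$ (no parity condition) and $g_j=-\gamma_j$ (no lower bound) show.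

The valuation $w_\nu$ is sensitive to finite changes of $\nu$: for $i\ne l$, the value $w_\nu(t_i+t_l)$ is $\gamma_i$ or $\gamma_l$ according as $\nu(i)<\nu(l)$ or $\nu(l)<\nu(i)$. The topology is not, because it is governed by the large values only. To prove this we pass to a quotient of $\Gamma$ that forgets the indices at which the change occurs.

\begin{lemma}\label{lem:finite}
If the injections $\nu,\nu':I\to\omega$ agree off a finite set $D$, then $\tau_\nu=\tau_{\nu'}$.
\end{lemma}

\begin{proof}
Let $D\ne\emptyset$. Choose $j\in I\setminus D$ with $\nu(j)=\nu'(j)>\max(\nu[D]\cup\nu'[D])$, and put $I^-=\{i:\nu(i)<\nu(j)\}$. Then $D\subseteq I^-$, and $I^-=\{i:\nu'(i)<\nu'(j)\}$, as one sees separately for $i\in D$ and for $i\notin D$. Let $C=\bigoplus_{i\in I^-}\mathbb Z\gamma_i$, and let bars denote classes in $\Gamma/C$.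

For $g\notin C$ the top index with respect to $\nu$ is the element of $\operatorname{supp}g\setminus I^-$ with largest $\nu$-value. Since $\nu=\nu'$ on $I\setminus I^-$, it is also the top index with respect to $\nu'$. Hence the sign of $g\notin C$ depends only on $\bar g$ and is the same for $\nu$ and $\nu'$. This sign makes $\Gamma/C$ a linearly ordered group, and $g\le h$ implies $\bar g\le\bar h$ for both orders of $\Gamma$. Put $\bar w_\nu(a)=\overline{w_\nu(a)}$. On a polynomial, $\bar w_\nu$ is the least of the classes of the values of its monomials, which does not refer to $\nu$ beyond the order of $\Gamma/C$. So $\bar w_\nu=\bar w_{\nu'}$ on polynomials, and then on $k_0$. For $h\in\Gamma$,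
\[
\{a:w_\nu(a)>h+\gamma_j\}\subseteq\{a:\bar w_\nu(a)>\bar h\}\subseteq\{a:w_\nu(a)>h\}.
\]
The first inclusion holds because $\bar w_\nu(a)\ge\bar h+\bar\gamma_j>\bar h$, and the second because $w_\nu(a)\le h$ implies $\bar w_\nu(a)\le\bar h$. Thus the subgroups in the middle form a neighborhood base at $0$ for $\tau_\nu$, and by the same argument for $\tau_{\nu'}$.
\end{proof}

We now complete $k_0$, taking care that the definitions mention only $\tau=\tau_\nu$. A sequence $(a_n)_{n\in\omega}$ in $k_0$ is \emph{Cauchy} if for every $\tau$-neighborhood $U$ of $0$ we have $a_m-a_n\in U$ for all large $m,n$, and \emph{null} if $a_n\in U$ for all large $n$. Let $\hat k$ be the set of Cauchy sequences modulo null sequences, with termwise operations, and let $\iota:k_0\to\hat k$ send $a$ to the class of the constant sequence. For an open additive subgroup $U$ of $k_0$ let $\hat U$ be the set of classes of Cauchy sequences that lie in $U$ eventually; the sets $\hat U$ are by definition a neighborhood base at $0$ in $\hat k$. We suppress $\iota$ in formulas.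

To see what $\hat k$ is, use $w=w_\nu$. Let $(a_n)$ be Cauchy and not null. There is $g$ with $w(a_n)\le g$ for infinitely many $n$, and $w(a_m-a_n)>g$ for large $m,n$; so $w(a_n)$ is eventually constant, say equal to $g_0$. In particular every Cauchy sequence has values bounded below, so products of Cauchy sequences are Cauchy and the null sequences form an ideal. From $w(a_m^{-1}-a_n^{-1})=w(a_n-a_m)-2g_0$ for large $m,n$ we see that $\hat k$ is a field. Assigning $g_0$ to the class of $(a_n)$ extends $w$ to a valuation of $\hat k$ with value group $\Gamma$, and $\widehat{U_g}=\{a\in\hat k:w(a)>g\}$; so the topology of $\hat k$ is the valuation topology. Finally $\hat k$ is complete. Enumerate $I$ as $i_0,i_1,\dots$; given a Cauchy sequence $(x_m)$ in $\hat k$, choose $a_m\in k_0$ with $w(x_m-a_m)>\gamma_{i_m}$. By Lemma~\ref{lem:order}(a) the sequence $(a_m)$ is Cauchy, and its class is the limit of $(x_m)$. This is where the countability of $I$ enters the construction.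

A family $(a_i)_{i\in I}$ in $\hat k$ \emph{tends to $0$} if every neighborhood of $0$ contains all but finitely many $a_i$. An element $s$ is its \emph{sum} if for every neighborhood $U$ of $0$ there is a finite $D\subseteq I$ with $s-\sum_{i\in D'}a_i\in U$ for all finite $D'\supseteq D$. The sum is unique if it exists, and it is additive and $\hat k$-homogeneous in the family.

\begin{lemma}\label{lem:sums}
If $(a_i)_{i\in I}$ tends to $0$, then $s=\sum_ia_i$ exists. If some $a_i$ is nonzero, then $m=\min_iw(a_i)$ exists, $w(s)\ge m$, and $w(s)=m$ if the minimum is attained at exactly one index.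
\end{lemma}

\begin{proof}
The set $D_g=\{i:w(a_i)\le g\}$ is finite for each $g$, so the minimum exists. Two finite partial sums over sets containing $D_g$ differ by an element of value greater than $g$. Hence the partial sums along an enumeration of $I$ form a Cauchy sequence, and its limit $s$ satisfies $w(s-\sum_{i\in D'}a_i)>g$ for all finite $D'\supseteq D_g$. For $g=m$ and $D'=D_m$ this gives the last two claims.
\end{proof}

\section{The sequence space $\hat E$}\label{sec:sequences}

Keep $I$, $\nu$, $\hat k$ and $w=w_\nu$, and put
\[
\hat E=\{x=(\xi_i)_{i\in I}\in\hat k^{\,I}:\ \xi_i^2t_i\to0\},\qquad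
\Phi(x,y)=\sum_{i\in I}\xi_i\eta_it_i\quad\text{for }x=(\xi_i),\ y=(\eta_i).
\]
The set $\hat E$ is a $\hat k$-subspace of $\hat k^{\,I}$, because $w((\xi_i+\eta_i)^2t_i)\ge\min(w(\xi_i^2t_i),w(\eta_i^2t_i))$ and $w((c\xi_i)^2t_i)=2w(c)+w(\xi_i^2t_i)$. The identity
\begin{equation}\label{eq:terms}
2w(\xi_i\eta_it_i)=w(\xi_i^2t_i)+w(\eta_i^2t_i)
\end{equation}
shows that the terms of $\Phi(x,y)$ tend to $0$, so $\Phi$ is a well-defined symmetric bilinear form. The unit vectors $e_i$ are pairwise orthogonal and $\Phi(e_i,e_i)=t_i$. We record what the definitions depend on.

\begin{lemma}\label{lem:dependence}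
Let $S(\nu)$ be the structure consisting of the field $\hat k$, the embedding $\iota:k_0\to\hat k$, the vector space $\hat E$ and the form $\Phi$. If $\nu$ and $\nu'$ agree off a finite set, then $S(\nu)=S(\nu')$.
\end{lemma}

\begin{proof}
The field $\hat k$, its topology, $\iota$, $\hat E$ and $\Phi$ were defined from $k_0$, $(t_i)_{i\in I}$ and $\tau_\nu$ alone. Apply Lemma~\ref{lem:finite}.
\end{proof}

The following tools do depend on $\nu$; they are not part of $S(\nu)$ and serve only in proofs. For $0\ne x=(\xi_i)\in\hat E$ let $N(x)=\min_iw(\xi_i^2t_i)$, and let $N(0)=\infty$. For $\xi_i\ne0$ the value $w(\xi_i^2t_i)=2w(\xi_i)+\gamma_i$ lies in $\gamma_i+2\Gamma$, and these cosets are distinct for distinct $i$. So the minimum is attained at exactly one index, the \emph{type} of $x$. This is the reason for taking independent variables as lengths. We write $x^{(m)}\to x$ if $N(x^{(m)}-x)$ eventually exceeds every $g\in\Gamma$, and we call a subspace \emph{$N$-closed} if it contains the limits of its convergent sequences.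

\begin{lemma}\label{lem:N}
Let $x,y\in\hat E$ and $c\in\hat k$.
\begin{enumerate}
\item[(a)] $w(\Phi(x,x))=N(x)$. Thus $\Phi$ is anisotropic. For $x\neq0$ of type $i$, $N(x)\in\gamma_i+2\Gamma$.
\item[(b)] $2w(\Phi(x,y))\ge N(x)+N(y)$. Hence $x^{(m)}\to x$ implies $\Phi(x^{(m)},y)\to\Phi(x,y)$.
\item[(c)] $N(x+y)\ge\min(N(x),N(y))$ and $N(cx)=2w(c)+N(x)$.
\item[(d)] Nonzero orthogonal vectors have different types.
\item[(e)] If $N(x^{(m)}-x^{(m')})$ exceeds every $g\in\Gamma$ for all large $m,m'$, then $x^{(m)}\to x$ for some $x\in\hat E$.
\end{enumerate}
\end{lemma}

\begin{proof}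
(a) The series $\sum_i\xi_i^2t_i$ has exactly one term of least value; use Lemma~\ref{lem:sums}. (b) By \eqref{eq:terms} the inequality holds for each term of $\Phi(x,y)$; apply it to $x^{(m)}-x$ for the second claim. (c) This holds in each coordinate, as noted above.

(d) Let $x,y\neq0$ both have type $i$. By \eqref{eq:terms}, $2w(\xi_i\eta_it_i)=N(x)+N(y)$, while $2w(\xi_l\eta_lt_l)>N(x)+N(y)$ for $l\ne i$. So $\Phi(x,y)$ has exactly one term of least value and is nonzero.

(e) Since $2w(\xi_i^{(m)}-\xi_i^{(m')})+\gamma_i\ge N(x^{(m)}-x^{(m')})$, each coordinate sequence is Cauchy and has a limit $\xi_i\in\hat k$. Fix $g$ and choose $m_0$ with $N(x^{(m)}-x^{(m')})>g$ for $m,m'\ge m_0$. The set $\{a:w(a^2t_i)>g\}$ is an open, hence closed, subgroup of $\hat k$, so letting $m'\to\infty$ gives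
\[
w\bigl((\xi_i^{(m)}-\xi_i)^2t_i\bigr)>g\qquad\text{for all }i\in I,\ m\ge m_0 .
\]
As $w((\xi_i^{(m_0)})^2t_i)>g$ for almost all $i$, also $w(\xi_i^2t_i)>g$ for almost all $i$. Since $g$ was arbitrary, $x=(\xi_i)\in\hat E$, and the displayed inequality says that $N(x^{(m)}-x)>g$ for $m\ge m_0$.
\end{proof}

To project a vector onto a subspace we expand it along a maximal orthogonal family of the subspace. The point is convergence: the terms of the expansion are bounded by (b) and have distinct types by (d), and Lemma~\ref{lem:order}(b) then makes them tend to zero.

\begin{proposition}\label{prop:hatE}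
If $X\subseteq\hat E$ is an $N$-closed subspace, then $\hat E=X\oplus X^\perp$. In particular, $\hat E$ is orthomodular.
\end{proposition}

\begin{proof}
By Zorn's lemma let $(x_j)_{j\in J}$ be maximal among the orthogonal families contained in $X$. By Lemma~\ref{lem:N}(d) the map sending $j$ to the type $i(j)$ of $x_j$ is injective, so $J$ is countable. Let $0\ne y\in\hat E$ and $c_j=\Phi(y,x_j)\Phi(x_j,x_j)^{-1}$. By parts (a)--(c) of the lemma,
\[
N(c_jx_j)=2w(\Phi(y,x_j))-2N(x_j)+N(x_j)=2w(\Phi(y,x_j))-N(x_j)\ge N(y),
\]
and $N(c_jx_j)\in\gamma_{i(j)}+2\Gamma$ whenever $c_j\ne0$. Lemma~\ref{lem:order}(b), applied to the indices $j$ with $c_j\neq0$, shows that for each $h$ we have $N(c_jx_j)>h$ for all but finitely many $j$. By (c) and (e) the partial sums of $\sum_jc_jx_j$ along an enumeration of $J$ converge to some $p_y\in\hat E$, and $p_y\in X$ because $X$ is $N$-closed. By (b), $\Phi(p_y,x_j)=c_j\Phi(x_j,x_j)=\Phi(y,x_j)$, so $y-p_y\perp x_j$ for all $j$.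

Apply this to $0\ne x\in X$. The vector $x-p_x\in X$ is orthogonal to all $x_j$. If it were nonzero, it would differ from all $x_j$ by anisotropy and could be added to the family. So $x=p_x$ is a limit of linear combinations of the $x_j$, and (b) gives $y-p_y\perp x$. Thus $y=p_y+(y-p_y)\in X+X^\perp$, and $X\cap X^\perp=0$ by anisotropy. Finally, a $\perp$-closed subspace $X=(X^\perp)^\perp$ is $N$-closed by (b).
\end{proof}

\begin{lemma}\label{lem:total}
The set $\{e_i:i\in I\}$ is total in $\hat E$. For $n\in\omega$ the vector $b_n=(t_i^n)_{i\in I}$ lies in $\hat E$, and $\{b_n:n\in\omega\}$ is total in $\hat E$.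
\end{lemma}

\begin{proof}
The first claim follows from $\Phi(x,e_i)=\xi_it_i$. Next, $w(t_i^{2n}t_i)=(2n+1)\gamma_i\ge\gamma_i$, so $b_n\in\hat E$ by Lemma~\ref{lem:order}(a).

Let $0\ne y=(y_i)\in\hat E$ and put $\eta_i=y_it_i$, so that $\Phi(y,b_n)=\sum_i\eta_it_i^n$. We find $n$ such that this series has exactly one term of least value. From $2w(\eta_i)=w(y_i^2t_i)+\gamma_i$ we get $\eta_i\to0$. Fix $i_0$ with $\eta_{i_0}\ne0$ and $l$ with $\nu(l)>\nu(i_0)$, and put $g=w(\eta_{i_0})+\gamma_l$. By Lemma~\ref{lem:order}(a),
\[
w(\eta_{i_0}t_{i_0}^n)=w(\eta_{i_0})+n\gamma_{i_0}<g\qquad\text{for all }n .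
\]
The set $D=\{i:w(\eta_i)\le g\}$ is finite and contains $i_0$, and $w(\eta_it_i^n)\ge w(\eta_i)>g$ for $i\notin D$. So for every $n$ the least value is attained only at indices in $D$, and $D$ does not depend on $n$. For distinct $i,j\in D$ the equation $n(\gamma_i-\gamma_j)=w(\eta_j)-w(\eta_i)$ has at most one solution $n$, because $\Gamma$ is torsion-free. If $n$ avoids these finitely many solutions, the terms with index in $D$ have distinct values, and $\Phi(y,b_n)\ne0$ by Lemma~\ref{lem:sums}.
\end{proof}

\begin{example}\label{ex:GS}
Let $I=\omega$ and $\nu=\mathrm{id}$. With $s_r=\sum_it_i^r$ we have $\Phi(b_m,b_n)=s_{m+n+1}$ and $w(s_r)=r\gamma_0$. The vector $b_0=(1,1,\dots)$ has type $0$. The first Gram--Schmidt step gives $b_1'=b_1-(s_2/s_1)b_0$, with coordinates $\xi_i=t_i-s_2/s_1$. For $i\ge1$ we have $w(\xi_i)=\gamma_0$, since $w(s_2/s_1)=\gamma_0<\gamma_i$. For $i=0$ the leading terms cancel: $\xi_0=s_1^{-1}\sum_{j\ge1}t_j(t_0-t_j)$ has value $(\gamma_0+\gamma_1)-\gamma_0=\gamma_1$. The values $w(\xi_i^2t_i)$ are therefore $\gamma_0+2\gamma_1$ for $i=0$ and $2\gamma_0+\gamma_i$ for $i\ge1$. The least is $2\gamma_0+\gamma_1$,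 so $b_1'$ has type $1$, in accordance with Lemma~\ref{lem:N}(d).
\end{example}

\section{Invariant names}\label{sec:names}

\subsection*{Facts on forcing}
We recall what we use; see \cite{jech} or \cite{kunen}. Let $V$ be the ground model and $\mathbb P\in V$ a partial order with largest element $1$. Its elements are \emph{conditions}. Two conditions are \emph{compatible} if they have a common lower bound, an \emph{antichain} is a set of pairwise incompatible conditions, and $D\subseteq\mathbb P$ is \emph{dense} if below every condition there is a member of $D$. A filter $G\subseteq\mathbb P$ is \emph{generic} if it meets every dense set in $V$; it then meets every maximal antichain in $V$. A \emph{name} is, recursively, a set in $V$ of pairs $(\dot y,p)$ with $\dot y$ a name and $p\in\mathbb P$. Its value is $\dot x^G=\{\dot y^G:(\dot y,p)\in\dot x\text{ for some }p\in G\}$, and $V[G]$ consists of the values of all names. For $a\in V$ the \emph{check name} $\check a=\{(\check b,1):b\in a\}$ has value $a$; we usually omit the check.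

\begin{enumerate}
\item[(F1)] \emph{Forcing theorem.} $V[G]$ is a model of ZFC containing $V$ and $G$. For each formula $\varphi$ the relation $p\Vdash\varphi(\dot x_1,\dots,\dot x_m)$ is definable in $V$. It holds if and only if $V[G]\models\varphi(\dot x_1^G,\dots,\dot x_m^G)$ for every generic $G\ni p$. Whatever is true in $V[G]$ is forced by some $p\in G$. Consequently, if $1\not\Vdash\varphi$ then some condition forces $\neg\varphi$, and compatible conditions cannot force $\varphi$ and $\neg\varphi$ respectively.
\item[(F2)] \emph{Maximum principle.} If $1\Vdash\exists z\,\varphi(z,\dot x_1,\dots,\dot x_m)$, then $1\Vdash\varphi(\dot z,\dot x_1,\dots,\dot x_m)$ for some name $\dot z$.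
\item[(F3)] \emph{Mixing.} If $A$ is an antichain and $\sigma_p$ is a name for each $p\in A$, there is a name $\mu$, a \emph{mixture} of $(\sigma_p)_{p\in A}$, with $p\Vdash\mu=\sigma_p$ for all $p\in A$.
\item[(F4)] \emph{Automorphisms.} An automorphism $\pi\in V$ of $\mathbb P$ acts on names by $\pi\dot x=\{(\pi\dot y,\pi p):(\dot y,p)\in\dot x\}$. We have $\pi\check a=\check a$, and $p\Vdash\varphi(\dot x_1,\dots,\dot x_m)$ if and only if $\pi p\Vdash\varphi(\pi\dot x_1,\dots,\pi\dot x_m)$. If $G$ is generic, so is $\pi^{-1}G$, and $V[\pi^{-1}G]=V[G]$ and $(\pi\dot x)^G=\dot x^{\,\pi^{-1}G}$.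
\end{enumerate}

The objects we construct are defined in $V$ from the relation $\Vdash$; generic filters only help to verify that statements are forced. Formally, one may let $V$ be a countable transitive model of a sufficiently large finite part of ZFC, so that every condition lies in a generic filter. The argument below shows that Theorem~\ref{thm:main} holds in every such $V$, and by the reflection principle it is then a theorem of ZFC.

\subsection*{The collapse of $\kappa$ and its symmetries}
Fix in $V$ an uncountable cardinal $\kappa$ and a commutative field $F$, and let $k_0=F(t_i:i<\kappa)$. Let $\mathbb P$ be the set of finite partial functions $\omega\to\kappa$, with $q\le p$ if $q\supseteq p$, so that $1=\emptyset$. Two conditions are compatible exactly when they agree on their common domain. For generic $G$ let $f_G=\bigcup G$. The sets $\{p:n\in\operatorname{dom}p\}$ and $\{p:i\in\operatorname{ran}p\}$ are dense, so $f_G$ is a surjection $\omega\to\kappa$, and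
\[
\nu_G(i)=\min f_G^{-1}(i)
\]
is an injection $\kappa\to\omega$. Rational functions are finite expressions, so $k_0$ is the rational function field in the $t_i$ over $F$ also in $V[G]$. Sections~\ref{sec:field} and~\ref{sec:sequences} consist of theorems of ZFC and apply in $V[G]$ with $I=\kappa$ and $\nu=\nu_G$. By (F2) fix a name $\dot S$ such that $\dot S^G$ is the structure $S(\nu_G)$, formed in $V[G]$, for every generic $G$.

Let $\mathcal A$ be the group of sequences $\pi=(\pi_n)_{n\in\omega}$ in $V$ of permutations of $\kappa$ with $\pi_n=\mathrm{id}$ for all but finitely many $n$. It acts on $\mathbb P$ by automorphisms: $\pi p$ has the domain of $p$, and $(\pi p)(n)=\pi_n(p(n))$. The group must be large enough to connect any two conditions and small enough to leave $\dot S$ unchanged. It is large enough because conditions are finite: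
\begin{equation}\label{eq:homogeneity}
\text{for all $p,q\in\mathbb P$ there is $\pi\in\mathcal A$ such that $\pi p$ and $q$ are compatible.}
\end{equation}
Indeed, let $\pi_n$ interchange $p(n)$ and $q(n)$ for $n\in\operatorname{dom}p\cap\operatorname{dom}q$, and let $\pi_n=\mathrm{id}$ otherwise.

A name $\dot a$ is \emph{invariant} if $1\Vdash\pi\dot a=\dot a$ for all $\pi\in\mathcal A$. Check names are invariant. A name $\dot b$ that is forced equal to an invariant name $\dot a$ is invariant, because $1\Vdash\dot a=\dot b$ implies $1\Vdash\pi\dot a=\pi\dot b$.

\begin{lemma}\label{lem:Sinv}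
The name $\dot S$ is invariant.
\end{lemma}

\begin{proof}
Let $\pi\in\mathcal A$, let $G$ be generic and $H=\pi^{-1}G$. Then $(\pi\dot S)^G=\dot S^H$ is the structure $S(\nu_H)$ formed in $V[H]=V[G]$. We have $f_H(n)=\pi_n^{-1}(f_G(n))$, so $f_H=f_G$ off a finite set $D_0\subseteq\omega$. If $i\notin f_G[D_0]\cup f_H[D_0]$, then $f_G^{-1}(i)=f_H^{-1}(i)$ and $\nu_G(i)=\nu_H(i)$. Thus $\nu_G$ and $\nu_H$ agree off a finite set, and $S(\nu_H)=S(\nu_G)$ by Lemma~\ref{lem:dependence}.
\end{proof}

The next lemma says that invariant names behave like objects of $V$: statements about them have a truth value independent of $G$, and whatever is uniquely determined by them is again invariant.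

\begin{lemma}\label{lem:invariant}
Let $\dot a_1,\dots,\dot a_m$ be invariant names and $\varphi$ a formula.
\begin{enumerate}
\item[(a)] Either $1\Vdash\varphi(\dot a_1,\dots,\dot a_m)$ or $1\Vdash\neg\varphi(\dot a_1,\dots,\dot a_m)$.
\item[(b)] If $1\Vdash\exists!z\,\varphi(z,\dot a_1,\dots,\dot a_m)$, then there is an invariant name $\dot z$, unique up to forced equality, with $1\Vdash\varphi(\dot z,\dot a_1,\dots,\dot a_m)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise some $p$ forces $\varphi(\dot a_1,\dots,\dot a_m)$ and some $q$ forces its negation. Take $\pi$ as in \eqref{eq:homogeneity}. Then $\pi p\Vdash\varphi(\pi\dot a_1,\dots,\pi\dot a_m)$, so $\pi p\Vdash\varphi(\dot a_1,\dots,\dot a_m)$ by invariance. This contradicts the compatibility of $\pi p$ and $q$.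

(b) Take $\dot z$ by (F2). For $\pi\in\mathcal A$ we have $1\Vdash\varphi(\pi\dot z,\pi\dot a_1,\dots,\pi\dot a_m)$, hence $1\Vdash\varphi(\pi\dot z,\dot a_1,\dots,\dot a_m)$, and uniqueness gives $1\Vdash\pi\dot z=\dot z$.
\end{proof}

\begin{remark}\label{rem:valuation}
The valuation $w_{\nu_G}$ has no invariant name. The condition $\{(0,0)\}$ forces $\nu_G(0)=0$ and hence $w(t_0)<w(t_1)$, while $\{(0,1)\}$ forces the reverse inequality; this is incompatible with Lemma~\ref{lem:invariant}(a). That is why $S(\nu)$ was defined from the topology.
\end{remark}

Names form a proper class, while the spaces we define must be sets. A set of representatives is obtained by mixing.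

\begin{lemma}\label{lem:set}
For every name $\dot Y$ there is a set $R(\dot Y)$ of names such that every $\dot a$ with $1\Vdash\dot a\in\dot Y$ is forced equal to a member of $R(\dot Y)$.
\end{lemma}

\begin{proof}
Let $\operatorname{dom}\dot Y$ be the set of names $\sigma$ with $(\sigma,q)\in\dot Y$ for some $q$. For each antichain $A$ and each function $A\to\operatorname{dom}\dot Y$ fix one mixture, and let $R(\dot Y)$ be the set of these. Let $1\Vdash\dot a\in\dot Y$. In every $V[G]$ we have $\dot a^G=\sigma^G$ for some $\sigma\in\operatorname{dom}\dot Y$, so by (F1) the set of $p$ that force $\dot a=\sigma$ for some $\sigma\in\operatorname{dom}\dot Y$ is dense; it is also closed downward. An antichain $A$ that is maximal within this set is a maximal antichain of $\mathbb P$. Choose $\sigma_p$ with $p\Vdash\dot a=\sigma_p$ for $p\in A$, and let $\mu\in R(\dot Y)$ be the corresponding mixture. Every $p\in A$ forces $\dot a=\mu$, and every generic filter meets $A$, so $1\Vdash\dot a=\mu$.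
\end{proof}

\section{The space $E$ in the ground model}\label{sec:space}

By Lemmas~\ref{lem:Sinv} and~\ref{lem:invariant}(b), the underlying sets $\hat k$ and $\hat E$ of $\dot S^G$ have invariant names $\dot k$ and $\dot E$. Let $\mathcal N_k$ be the set of invariant names in $R(\dot k)$ that are forced to lie in $\dot k$, and define $\mathcal N_E\subseteq R(\dot E)$ in the same way. Write $\dot a\sim\dot b$ if $1\Vdash\dot a=\dot b$, and put
\[
k=\mathcal N_k/{\sim},\qquad E=\mathcal N_E/{\sim}.
\]
These are sets in $V$. An invariant name $\dot a$ that is forced to lie in $\dot k$ is forced equal to a member of $R(\dot k)$, which is then invariant and belongs to $\mathcal N_k$; we write $[\dot a]$ for its class. The same convention applies to $E$.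

For $[\dot a],[\dot b]\in k$, it is forced that there is exactly one $z$ with $z=\dot a+\dot b$ in $\dot S$. Let $[\dot a]+[\dot b]$ be the class of the invariant name for $z$ given by Lemma~\ref{lem:invariant}(b); it depends only on the classes of $\dot a$ and $\dot b$. The same recipe defines $0$, $1$, negatives and products in $k$, the addition, zero and scalar multiplication of $E$, and a map $\Phi:E\times E\to k$. By construction, an equation between terms in these operations holds in $(k,E,\Phi)$ if and only if the corresponding equation between names is forced by $1$. Hence $k$ is a commutative ring with $1\neq0$, $E$ is a $k$-module, $\Phi$ is symmetric bilinear, and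
\begin{equation}\label{eq:perp}
[\dot x]\perp[\dot y]\text{ in }E\quad\Longleftrightarrow\quad 1\Vdash\dot x\perp\dot y .
\end{equation}
Equations pass down for free. Negated equations need homogeneity.

\begin{lemma}\label{lem:field}
The ring $k$ is a field containing a copy of $k_0$, hence of $F$. If $[\dot x]\ne0$ in $E$, then $1\Vdash\dot x\ne0$, and $\Phi$ is anisotropic on $E$.
\end{lemma}

\begin{proof}
If $[\dot a]\ne0$ in $k$, then $1\not\Vdash\dot a=0$, so $1\Vdash\dot a\ne0$ by Lemma~\ref{lem:invariant}(a). It is then forced that $\dot a$ has a unique inverse, and Lemma~\ref{lem:invariant}(b) gives an inverse in $k$. For $a\in k_0$ the element $\iota(a)$ is uniquely determined by $\dot S$ and $\check a$, so it has an invariant name, and sending $a$ to its class is a unital ring homomorphism $k_0\to k$ between fields. We identify $k_0$ with its image. If $[\dot x]\neq0$ in $E$, then $1\Vdash\dot x\ne0$ as before, so $1\Vdash\Phi(\dot x,\dot x)\ne0$ by Lemma~\ref{lem:N}(a), and $\Phi([\dot x],[\dot x])\ne0$.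
\end{proof}

Without the restriction to invariant names we would not obtain a field. The conditions $\{(0,i)\}$, $i<\kappa$, form a maximal antichain, and a mixture $\dot a$ that is forced to be $0$ by $\{(0,0)\}$ and $1$ by the others satisfies $1\Vdash\dot a(1-\dot a)=0$, although neither factor is forced to vanish.

We now repeat the argument of Example~\ref{ex:ell2}. The new point is that $X$ is a set of classes of names in $V$, so we must first turn it into an invariant name for a subset of $\hat E$.

\begin{proposition}\label{prop:E}
The space $(E,\Phi)$ is orthomodular.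
\end{proposition}

\begin{proof}
Let $X\subseteq E$ be a $\perp$-closed subspace and $[\dot y]\in E$. Put
\[
\dot X=\{(\dot x,1):\ \dot x\in\mathcal N_E,\ [\dot x]\in X\},
\]
so that $\dot X^G=\{\dot x^G:\dot x\in\mathcal N_E,\ [\dot x]\in X\}\subseteq\hat E$. Since $\pi1=1$ and $(\pi\dot x)^G=\dot x^G$ for $\dot x\in\mathcal N_E$, we have $(\pi\dot X)^G=\dot X^G$ for every generic $G$. So $\dot X$ is invariant.

In $V[G]$, the subspace $(\dot X^G)^{\perp\perp}$ of $\hat E$ is $\perp$-closed and its orthogonal is $(\dot X^G)^\perp$. By Proposition~\ref{prop:hatE} it is forced that there is exactly one $u\in\dot X^{\perp\perp}$ with $\dot y-u\in\dot X^\perp$, and exactly one $v\in\dot X^\perp$ with $\dot y-v\in\dot X^{\perp\perp}$, and that $\dot y=u+v$. These statements have the invariant parameters $\dot S$, $\dot X$, $\dot y$, so Lemma~\ref{lem:invariant}(b) provides invariant names $\dot u,\dot v$, and $[\dot y]=[\dot u]+[\dot v]$ in $E$.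

We have $[\dot v]\in X^\perp$: every element of $X$ is $[\dot x]$ with $\dot x\in\mathcal N_E$, and $1\Vdash\dot x\in\dot X$, so $1\Vdash\dot x\perp\dot v$; use \eqref{eq:perp}.

We have $[\dot u]\in X^{\perp\perp}=X$: let $[\dot z]\in X^\perp$. By \eqref{eq:perp}, $1\Vdash\dot x\perp\dot z$ for each $\dot x\in\mathcal N_E$ with $[\dot x]\in X$. Every element of $\dot X^G$ is the value of such a name, so $1\Vdash\dot z\in\dot X^\perp$, and hence $1\Vdash\dot z\perp\dot u$.

Thus $E=X+X^\perp$, and $X\cap X^\perp=0$ by Lemma~\ref{lem:field}.
\end{proof}

\section{The spectrum of $E$}\label{sec:spectrum}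

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The field $k\supseteq F$ and the orthomodular space $(E,\Phi)$ are those of Section~\ref{sec:space}. The vectors $e_i$ $(i<\kappa)$ and $b_n=(t_i^n)_{i<\kappa}$ $(n\in\omega)$ of $\hat E$ are uniquely determined by $\dot S$ and parameters in $V$. By Lemma~\ref{lem:invariant}(b) they have invariant names $\dot e_i$, $\dot b_n$ and define elements $[\dot e_i]$, $[\dot b_n]$ of $E$.

\emph{A maximal orthogonal family of cardinality $\kappa$.} By \eqref{eq:perp} the vectors $[\dot e_i]$ are pairwise orthogonal, and $\Phi([\dot e_i],[\dot e_i])=t_i\ne0$. They form an orthogonal family of cardinality $\kappa$, so $E$ is infinite dimensional. If $[\dot z]\perp[\dot e_i]$ for all $i<\kappa$, then in every $V[G]$ the vector $\dot z^G$ is orthogonal to all $e_i$ and vanishes by Lemma~\ref{lem:total}. So $[\dot z]=0$, and the family is maximal by Lemma~\ref{lem:basic}(d).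

\emph{A maximal orthogonal family of cardinality $\aleph_0$.} If $[\dot z]\perp[\dot b_n]$ for all $n$, then $\dot z^G\perp b_n$ for all $n$ in every $V[G]$, and Lemma~\ref{lem:total} again gives $[\dot z]=0$. So $E$ has a countable total subset. Lemma~\ref{lem:GS} with $W=E$ yields a countable total orthogonal family, which is maximal and infinite by Lemma~\ref{lem:basic}(d),(e).

\emph{$E$ is non-classical.} In a Hilbert space all maximal orthogonal families have the same cardinality (Section~\ref{sec:intro}), whereas $\kappa\neq\aleph_0$. This is the only use of the uncountability of $\kappa$.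

\emph{The spectrum.} By Theorem~\ref{thm:interval}, every cardinal $\rho$ with $\aleph_0\le\rho\le\kappa$ lies in $\operatorname{Spec}(E)$, and all members of $\operatorname{Spec}(E)$ are infinite. It remains to show that an orthogonal family $([\dot x_j])_{j<\lambda}$ in $E$ has $\lambda\le\kappa$. In $V[G]$ distinct members have distinct types, but the type depends on $G$, so we record it together with a condition that decides it. By Lemma~\ref{lem:field}, $1\Vdash\dot x_j\ne0$, so in each $V[G]$ the vector $\dot x_j^G$ has a type with respect to $\nu_G$. By (F1) there are $p_j\in\mathbb P$ and $i_j<\kappa$ such that $p_j$ forces that $\dot x_j$ has type $i_j$. Suppose that $(p_j,i_j)=(p_l,i_l)$ with $j\ne l$. Then $p_j$ forces that $\dot x_j$ and $\dot x_l$ are nonzero, orthogonal by \eqref{eq:perp}, and of the same type, which contradicts Lemma~\ref{lem:N}(d). So $j\mapsto(p_j,i_j)$ is an injection $\lambda\to\mathbb P\times\kappa$ in $V$, and $|\mathbb P\times\kappa|=\kappa$.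
\end{proof}

\begin{remark}\label{rem:bessel}
The vector whose existence was predicted in Section~\ref{sec:intro} can be written down: $\Phi([\dot b_0],[\dot e_i])=t_i\ne0$ for every $i<\kappa$. Its length $\Phi([\dot b_0],[\dot b_0])\in k$ is the class of the invariant name for $\sum_{i<\kappa}t_i$, a series that converges in $V[G]$, where its index set is countable.
\end{remark}

\begin{thebibliography}{9}

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{kunen}
Kunen, \emph{Set Theory}.

\bibitem{problems}
\emph{XIII. A few open problems},
\texttt{https://e-periodica.ch/cntmng?pid=ens-001\%3A1985\%3A31\%3A\%3A94}.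

\end{thebibliography}
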